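# Non-Hilbert norms that embed isometrically into $L_p$ and $L_r$ on both sides of $2$

## 1. Isometric embeddings, distance to Hilbert space, and Gaussian variables

All spaces are real.

**Definition ($L_s$).** For $0<s<\infty$, $L_s=L_s(0,1)$ is the space of classes of real measurable functions $f$ on $(0,1)$ with $\int_0^1|f|^s<\infty$, and $\|f\|_{L_s}=(\int_0^1|f|^s)^{1/s}$. For $s\ge1$ this is a norm; for $0<s<1$ it is only a quasi-norm.

*Example.* Let $s=\frac12$, $f=1_{(0,1/2)}$, $h=1_{(1/2,1)}$. Then $\|f\|=\|h\|=(\frac12)^2=\frac14$, while $\|f+h\|=1$. The triangle inequality fails, and it fails in a definite direction. For $0<\kappa\le1$ and nonnegative $f,h$ one has the **reverse Minkowski inequality** $\|f+h\|_{L_\kappa}\ge\|f\|_{L_\kappa}+\|h\|_{L_\kappa}$, a textbook fact that we shall use.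

**Definition (isometric embedding).** A Banach space $X$ embeds isometrically into $L_s$ if there is a linear map $T:X\to L_s$ with $\|Tx\|_{L_s}=\|x\|_X$ for all $x\in X$. The definition is the same when $0<s<1$.

*Example: $\ell_2$ embeds isometrically into every $L_s$.* Let $g,W,g_1,g_2,\dots$ be independent standard Gaussian variables and $\gamma_s=\mathbb E|g|^s\in(0,\infty)$; for instance $\gamma_2=1$ and $\gamma_4=3$. For $x\in\ell_2$ the series $\sum x_ig_i$ converges in mean square, its sum is linear in $x$, and it is Gaussian with variance $|x|^2$, where $|x|$ is the $\ell_2$ norm. Hence $\mathbb E|\sum x_ig_i|^s=\gamma_s|x|^s$, and $x\mapsto\gamma_s^{-1/s}\sum x_ig_i$ is isometric into $L_s$ of the underlying probability space. A sequence of independent random variables with prescribed laws can be realized on $(0,1)$ with Lebesgue measure, so the target is $L_s(0,1)$. From now on we make this last replacement silently.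

**Definition (isomorphic, Banach–Mazur distance).** $X$ and $Y$ are isomorphic if there is a bounded linear bijection $S:X\to Y$ with bounded inverse; their Banach–Mazur distance is the infimum of $\|S\|\,\|S^{-1}\|$ over all such $S$.

*Example.* For $1\le s<\infty$ give $\mathbb R\oplus\ell_2$ the norm $(|t|^s+|x|^s)^{1/s}$, and call the space $\mathbb R\oplus_s\ell_2$. This norm is equivalent to $(t^2+|x|^2)^{1/2}$, so the space is isomorphic to $\ell_2$. For $s=1$ it lies between $(t^2+|x|^2)^{1/2}$ and $\sqrt2\,(t^2+|x|^2)^{1/2}$, so the distance to $\ell_2$ is at most $\sqrt2$.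

**Definition (isometric to a Hilbert space).** $X$ is isometric to a Hilbert space if its norm comes from an inner product for which it is complete. By the Jordan–von Neumann theorem, a norm comes from an inner product exactly when
$$\|x+y\|^2+\|x-y\|^2=2\|x\|^2+2\|y\|^2\qquad\text{for all }x,y .$$
In that case $\|ax+by\|^2$ is a quadratic form in $(a,b)$ for all $x,y$.

*Example.* In $\mathbb R\oplus_s\ell_2$ take $x=(1,0)$ and $y=(0,e_1)$. The left side is $2\cdot 2^{2/s}$ and the right side is $4$. They agree only for $s=2$, so for $s\ne2$ the space is isomorphic but not isometric to a Hilbert space.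

**Gamma and Beta functions.** We use $\Gamma(y+1)=y\Gamma(y)$; that $\Gamma$ has no zeros and has constant sign on each interval $(-m-1,-m)$, $m=0,1,\dots$ (negative on $(-1,0)$); that
$$\int_0^1x^{a-1}(1-x)^{b-1}dx=\frac{\Gamma(a)\Gamma(b)}{\Gamma(a+b)}\qquad(a,b>0);$$
and that for non-integer $\kappa>0$
$$\binom\kappa k=\frac{\kappa(\kappa-1)\cdots(\kappa-k+1)}{k!}=(-1)^k\frac{\Gamma(k-\kappa)}{\Gamma(-\kappa)\,k!}.$$
For instance $\binom{3/2}{2}=\frac12\cdot\frac32\cdot\frac12=\frac38$.

## 2. A norm seen from both sides of the exponent $2$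

Look first at one exponent. The space $\mathbb R\oplus_s\ell_2$ with $s\geq 1$ embeds isometrically into $L_s$: send $(t,0)$ to $t\,2^{1/s}1_{(0,1/2)}$ and embed $\ell_2$ into $L_s(\frac12,1)$. Two exponents below $2$ are also easy if we quote the theorem of Bretagnolle–Dacunha-Castelle–Krivine (Ann. Inst. H. Poincaré Sect. B **2** (1966)): $L_p$ embeds isometrically into $L_q$ for $0<q<p\le2$. So for $1\le p<2$ the space $\mathbb R\oplus_p\ell_2$ embeds into $L_q$ for all $0<q\le p$. These are infinite-dimensional spaces that are isomorphic, not isometric, to Hilbert space.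

The interesting case is that of one exponent on each side of $2$. The paper "Banach Spaces Embedding Isometrically Into $L_p$ When $0<p<1$" is the source of the question.

**Question.** Are there $0<p<2<r<\infty$ and an infinite-dimensional real Banach space $X$ such that (i) $X$ embeds isometrically into both $L_p$ and $L_r$, and (ii) $X$ is isomorphic to a Hilbert space but not isometric to one?

The answer is yes, for every such pair. For $\theta\in(0,1)$ and $\delta>0$ put, on $\mathbb R\oplus\ell_2$,
$$N_{\theta,\delta}(t,x)=\Big[(t^2+|x|^2)^{1-\theta}\big((1+\delta)t^2+|x|^2\big)^{\theta}\Big]^{1/2}.$$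

**Theorem 1.** *Let $0<p<2<r<\infty$, $\theta=2/r$, $0<\delta\le\frac{2-p}{1+p}$. Then $X=(\mathbb R\oplus\ell_2,N_{\theta,\delta})$ is a real Banach space which embeds isometrically into $L_r$ and into $L_p$. It is isomorphic to $\ell_2$, with Banach–Mazur distance at most $(1+\delta)^{1/r}$, and it is not isometric to a Hilbert space.*

Written out, $N_{2/r,\delta}(t,x)^r=(t^2+|x|^2)^{\frac r2-1}\big((1+\delta)t^2+|x|^2\big)$. A second theorem, about many exponents at once, is stated in Section 7.

## 3. One non-Gaussian coordinate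

The standard embedding of $\mathbb R\oplus\ell_2$ uses a Gaussian for every coordinate. We change one of them: replace the Gaussian attached to $t$ by another variable $U$, allowed to depend on the exponent. The purpose of this section is to reduce the problem to an integral equation in one variable.

For $(t,x)\neq0$ put
$$\rho=|x|,\qquad A=t^2+\rho^2>0,\qquad v=\frac{t^2}{A}\in[0,1].$$
Let $\varphi$ be the standard Gaussian density. For $s>0$, $v\in[0,1]$ and $u\in\mathbb R$ let
$$k_{s,v}(u)=\mathbb E\big|\sqrt v\,u+\sqrt{1-v}\,g\big|^s .$$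
Since $|a+b|^s\le2^s(|a|^s+|b|^s)$, we have $0\le k_{s,v}(u)\le2^s(|u|^s+\gamma_s)$. Moreover
$$\mathbb E|tu+\rho g|^s=A^{s/2}\,k_{s,v}(u);\tag{1}$$
for $t\ge0$ this is factoring out $\sqrt A$, and for $t<0$ one also uses that $g$ and $-g$ have the same law. For measurable $S$ with $k_{s,v}\varphi S$ integrable write
$$I_s[S](v)=\frac1{\gamma_s}\int_{\mathbb R}k_{s,v}(u)\,\varphi(u)\,S(u)\,du .$$

**Lemma 1.** *Let $s>0$, let $F:[0,1]\to(0,\infty)$, and let $N(0,0)=0$ and $N(t,x)=(A\,F(v))^{1/2}$ for $(t,x)\ne0$. Suppose $S\ge0$ is measurable on $\mathbb R$, $\int\varphi S\,du=1$, and $I_s[S](v)=F(v)^{s/2}$ for all $v\in[0,1]$. Let $U$ have density $\varphi S$ and be independent of $(g_i)$. Then $T(t,x)=\gamma_s^{-1/s}\big(tU+\sum x_ig_i\big)$ is linear into $L_s$ and $\|T(t,x)\|_{L_s}=N(t,x)$. If $s\ge1$, then $N$ is a norm.*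

*Proof.* Linearity is clear. The sum $\sum x_ig_i$ is independent of $U$ and distributed as $\rho g$. Conditioning on $U=u$ and using (1),
$$\mathbb E|T(t,x)|^s=\frac1{\gamma_s}\int\mathbb E|tu+\rho g|^s\varphi(u)S(u)\,du=A^{s/2}I_s[S](v)=(A\,F(v))^{s/2}=N(t,x)^s<\infty .$$
For $s\ge1$ this shows that $N$ is the pullback of a norm under a linear map, and $N>0$ off $0$. $\blacksquare$

So we look for one function $F$ for which both equations $I_p[S_p]=F^{p/2}$ and $I_r[S_r]=F^{r/2}$ have probability-density solutions. For $N_{\theta,\delta}$ the function is $F(v)=(1+\delta v)^\theta$, since $(1+\delta)t^2+\rho^2=A(1+\delta v)$. Which $F$ give Hilbert norms? On the span of $(1,0)$ and $(0,e_1)$, with coordinates $(t,b)$ and $\rho=|b|$, a Hilbert norm makes $N^2$ a quadratic form in $(t,b)$. It is even in $t$, so it is $F(1)t^2+F(0)b^2$, and dividing by $A$ we get $F(v)=F(0)+(F(1)-F(0))v$. Thus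
$$\text{if }N\text{ is a norm and }F\text{ is not affine on }[0,1],\text{ then }N\text{ is not a Hilbert norm.}\tag{2}$$

**Lemma 2.** *Let $\theta\in(0,1)$ and $\delta>0$, and suppose the hypotheses of Lemma 1 hold for $F(v)=(1+\delta v)^\theta$ and some $s\ge1$. Then $(\mathbb R\oplus\ell_2,N_{\theta,\delta})$ is a Banach space, isomorphic to $\ell_2$ with Banach–Mazur distance at most $(1+\delta)^{\theta/2}$, and not isometric to a Hilbert space.*

*Proof.* By Lemma 1, $N_{\theta,\delta}$ is a norm. Since $1\le1+\delta v\le1+\delta$, we have $A^{1/2}\le N_{\theta,\delta}\le(1+\delta)^{\theta/2}A^{1/2}$. The norm $A^{1/2}$ makes $\mathbb R\oplus\ell_2$ isometric to $\ell_2$, so completeness and the distance bound follow. Finally $F$ is strictly concave on $[0,1]$, hence not affine, and (2) applies. $\blacksquare$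

## 4. Random variances lead back to Hilbert space

The first thing one tries is to randomize the variance: let $U=\sqrt V\,W$ with a random $V\ge0$ independent of all the Gaussians, choosing one $V$ for $L_p$ and another one for $L_r$. Given $V$, the variable $tU+\rho g$ is Gaussian with variance $t^2V+\rho^2=A\big((1-v)+vV\big)$. With $\kappa=s/2$,
$$\mathbb E|tU+\rho g|^s=\gamma_sA^\kappa\,\mathbb E\big((1-v)+vV\big)^\kappa,\qquad\text{so}\qquad F(v)=\big\|(1-v)+vV\big\|_{L_\kappa}.$$
For $s=r$ we have $\kappa>1$, and $F$ is convex in $v$, being a norm of an affine function of $v$. For $s=p$ we have $\kappa<1$, and the reverse Minkowski inequality for nonnegative functions makes $F$ concave. If the same $F$ is to serve both exponents, it is convex and concave, hence affine, and $N^2=F(1)t^2+\rho^2$ (note $F(0)=1$). This is a Hilbert norm. Positive mixtures of centered Gaussians therefore never answer the question. We need densities $\varphi S\ge0$ in which Gaussians of different variances are combined with signs.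

## 5. Differentiating the Gaussian in its variance

This section builds signed combinations of Gaussian densities and computes their images under $I_s$. For $z>-1$ let
$$G_z(u)=(1+z)^{-1/2}\exp\Big(\frac{zu^2}{2(1+z)}\Big),\qquad h_k(u)=\frac1{k!}\,\partial_z^kG_z(u)\Big|_{z=0}.$$
Because $-\frac12+\frac z{2(1+z)}=-\frac1{2(1+z)}$, the function $\varphi G_z=(2\pi(1+z))^{-1/2}e^{-u^2/(2(1+z))}$ is the density of $\sqrt{1+z}\,W$. Expanding the exponential,
$$G_z(u)=\sum_{j\ge0}\frac1{j!}\Big(\frac{u^2}2\Big)^jz^j(1+z)^{-j-1/2},$$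
we see that $h_k$, the coefficient of $z^k$, is a polynomial of degree $k$ in $u^2$ with leading coefficient $\frac1{2^kk!}>0$. In particular every $h_k$ is bounded below. The first ones are
$$h_0=1,\qquad h_1=\tfrac12(u^2-1),\qquad h_2=\tfrac18(u^4-6u^2+3),$$
with minima $-\frac12$ for $h_1$ (at $u=0$) and $-\frac34$ for $h_2$ (at $u^2=3$).

**Lemma 3 (dictionary).** *Let $s>0$, $\kappa=s/2$, $v\in[0,1]$, $z>-1$, $j\ge0$. Then*
$$I_s[\partial_z^jG_z](v)=\partial_z^j(1+zv)^\kappa,\qquad I_s[h_k](v)=\binom\kappa kv^k,\tag{3}$$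
*and $\int\varphi G_z\,du=1$, while $\int\varphi\,\partial_z^jG_z\,du=0$ and $\int\varphi h_j\,du=0$ for $j\ge1$.*

*Proof.* For $j=0$: $\int k_{s,v}\varphi G_z\,du=\mathbb E\big|\sqrt v\sqrt{1+z}\,W+\sqrt{1-v}\,g\big|^s$, the $s$-th moment of a Gaussian with variance $v(1+z)+1-v=1+zv$, so it equals $\gamma_s(1+zv)^\kappa$. Now differentiate in $z$. On any interval $[-1+\eta,z_0]$ with $\eta>0$, each $z$-derivative of $\varphi G_z$ is bounded by a polynomial in $|u|$ times $e^{-u^2/(2(1+z_0))}$, and $k_{s,v}$ grows at most like $|u|^s$; so differentiation under the integral is allowed any number of times. At $z=0$, dividing by $k!$ gives $I_s[h_k]$. The last statements follow in the same way from $\int\varphi G_z=1$. $\blacksquare$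

**By hand, $r=4$.** Take $S=1+\frac\delta4(u^2-1)=1+\frac\delta2h_1$. By (3) with $\kappa=2$, $I_4[S]=1+\frac\delta2\cdot2v=1+\delta v$, so $N^4=A^2(1+\delta v)=(t^2+\rho^2)((1+\delta)t^2+\rho^2)$. Check with moments: under $\varphi S$ we have $\mathbb EU^2=1+\frac\delta4(3-1)=1+\frac\delta2$ and $\mathbb EU^4=3+\frac\delta4(15-3)=3+3\delta$, so
$$\tfrac13\,\mathbb E(tU+\rho g)^4=\tfrac13\big[(3+3\delta)t^4+6(1+\tfrac\delta2)t^2\rho^2+3\rho^4\big]=(1+\delta)t^4+(2+\delta)t^2\rho^2+\rho^4,$$
which is the same polynomial. Here $F=(1+\delta v)^{1/2}$ is strictly concave, which Section 4 showed to be impossible for a variance mixture in $L_4$. The sign in $u^2-1$ is doing real work.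

**By hand, $p=\frac32$ and $r=3$.** Take $F(v)=(1+\delta v)^{4/3}$ with $\delta=\frac12$. For $s=\frac32$, $\kappa=\frac34$, we need $I_{3/2}[S]=F^{3/4}=1+\delta v$, and $S=1+\frac43\delta h_1\ge1-\frac23\delta=\frac23$ does it. For $s=3$, $\kappa=\frac32$, we need $I_3[S]=F^{3/2}=1+2\delta v+\delta^2v^2$. Since $\binom{3/2}1=\frac32$ and $\binom{3/2}2=\frac38$, take $S=1+\frac43\delta h_1+\frac83\delta^2h_2$. Then $S\ge1-\frac23\delta-2\delta^2=1-\frac13-\frac12=\frac16>0$. In both cases $\int\varphi S=1$. By Lemma 1 the norm $N=(A\,F(v))^{1/2}$ embeds into $L_{3/2}$ and $L_3$. It is equivalent to $A^{1/2}$, and by (2) it is not Hilbert, because $F$ is strictly convex. So for this one pair, polynomials $S$ suffice.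

**Where polynomials stop.** Suppose $S_p,S_r$ are polynomials solving both equations with the same $F>0$. Since $k_{s,v}$ is even in $u$, we may take them even, and even polynomials are linear combinations of the $h_k$. By (3), $P=F^{p/2}=I_p[S_p]$ and $Q=F^{r/2}=I_r[S_r]$ are polynomials in $v$, positive on $[0,1]$, and $r\log P=p\log Q$ there. Differentiating, $rP'/P=pQ'/Q$ on $[0,1]$, hence as rational functions. Comparing residues at a complex point $a$, $r\cdot\mathrm{ord}_aP=p\cdot\mathrm{ord}_aQ$. If $p/r$ is irrational, both orders vanish at every $a$, so $P$ and $Q$ are constant, and $F\equiv F(0)$ gives the Hilbert norm $N^2=F(0)A$. Hence for general pairs at least one density must be non-polynomial.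

We keep the polynomial on the $L_r$ side and make the $L_p$ side infinite.

**The $L_r$ half of Theorem 1.** Let $\theta=2/r$, $F=(1+\delta v)^{2/r}$, $\kappa=r/2$. We need $I_r[S]=F^{r/2}=1+\delta v$. Take
$$S(u)=1+\frac{2\delta}rh_1(u)=1+\frac\delta r(u^2-1).$$
By (3), $I_r[S]=1+\frac{2\delta}r\cdot\frac r2v=1+\delta v$ and $\int\varphi S=1$. Since $\delta\le\frac{2-p}{1+p}<2<r$, $S\ge1-\frac\delta r>0$. Lemma 1 with $s=r$ embeds $N_{\theta,\delta}$ into $L_r$, and Lemma 2 shows that $X$ is a Banach space, isomorphic to $\ell_2$ with distance at most $(1+\delta)^{\theta/2}=(1+\delta)^{1/r}$, and not isometric to a Hilbert space. What remains of Theorem 1 is the embedding into $L_p$.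

## 6. A fractional power obtained from a Beta integral

Now let $s=p<2$, $\kappa=p/2\in(0,1)$, $\kappa'=\theta\kappa\in(0,\kappa)$. We need $S\ge0$ with $I_p[S](v)=F(v)^{\kappa}=(1+\delta v)^{\kappa'}$.

**The formal series and its two defects.** Comparing $(1+\delta v)^{\kappa'}=\sum\binom{\kappa'}k\delta^kv^k$ with $I_p[h_k]=\binom\kappa kv^k$ suggests
$$S=\sum_{k\ge0}c_k\delta^kh_k,\qquad c_k=\binom{\kappa'}k\Big/\binom\kappa k.$$
First, this series can diverge in the range of $\delta$ that we want. Indeed $c_1=\theta$ and $c_{k+1}/c_k=\frac{k-\kappa'}{k-\kappa}\ge1$ for $k\ge1$, so $c_k\ge\theta$; and $h_k(0)=\binom{-1/2}k$ has absolute value $4^{-k}\binom{2k}k\ge\frac1{2k}$. At $u=0$ the terms do not tend to $0$ if $\delta>1$, and $\frac{2-p}{1+p}>1$ when $p<\frac12$. Second, each $h_k$ with $k\ge1$ takes negative values, since $\int\varphi h_k=0$. Positivity of the sum cannot be read off from the signs of its terms.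

**Summing the series.** For $k\ge1$ the Gamma formula for binomial coefficients gives $c_k=\frac{\Gamma(-\kappa)\,\Gamma(k-\kappa')}{\Gamma(-\kappa')\,\Gamma(k-\kappa)}$. This looks like a Beta function with parameters $k-\kappa'$ and $\kappa'-\kappa$, but the second one is negative. Raise it by one, using $\Gamma(k+1-\kappa)=(k-\kappa)\Gamma(k-\kappa)$:
$$c_k=C\int_0^1(k-\kappa)\,x^{k-\kappa'-1}(1-x)^{\kappa'-\kappa}dx,\qquad C=\frac{\Gamma(-\kappa)}{\Gamma(-\kappa')\Gamma(1+\kappa'-\kappa)}.\tag{4}$$
Formally then $\sum_{k\ge1}c_k\delta^kh_k=C\int_0^1x^{-\kappa'-1}(1-x)^{\kappa'-\kappa}\sum_{k\ge1}(k-\kappa)(x\delta)^kh_k\,dx$, and the inner sum is the function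
$$D(z,u)=z\,\partial_zG_z(u)-\kappa\,(G_z(u)-1)$$
at $z=x\delta$. This $D$ makes sense for every $z>-1$, with no series, and its sign can be studied through a single one-variable inequality. We now forget the series and define $S$ by the integral.

**Proposition 4.** *Let $0<p<2$, $0<\theta<1$, $0<\delta\le\frac{2-p}{1+p}$, $\kappa=p/2$, $\kappa'=\theta\kappa$, and let $C$ be as in (4). Put*
$$S(u)=1+\int_0^1w(x)\,D(x\delta,u)\,dx,\qquad w(x)=C\,x^{-\kappa'-1}(1-x)^{\kappa'-\kappa}.$$
*Then $S>0$, $\int\varphi S\,du=1$ and $I_p[S](v)=(1+\delta v)^{\kappa'}$ for all $v\in[0,1]$. Hence, by Lemma 1, there is a linear map $T:\mathbb R\oplus\ell_2\to L_p$ with $\|T(t,x)\|_{L_p}=N_{\theta,\delta}(t,x)$.*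

The constant $C$ is positive: $\Gamma(-\kappa)$ and $\Gamma(-\kappa')$ are negative and $1+\kappa'-\kappa\in(0,1)$. For fixed $u$, $D(z,u)$ is smooth in $z$ and vanishes at $z=0$, so $D(x\delta,u)=O(x)$. As $\kappa'<1$ and $\kappa'-\kappa>-1$, the integral converges absolutely.

**Step 1: a lower bound for $D$, uniform in $u$.** We show that
$$D(z,u)\ge-\frac z2\qquad(0\le z\le\delta,\ u\in\mathbb R).\tag{5}$$
Put $q=(1+z)^{-1/2}\le1$ and $y=\frac{zu^2}{2(1+z)}\ge0$. Then $G_z=qe^y$. From $\log G_z=-\frac12\log(1+z)+\frac{u^2}2\cdot\frac z{1+z}$ we get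
$$z\,\partial_zG_z=G_z\Big(-\frac z{2(1+z)}+\frac{zu^2}{2(1+z)^2}\Big)=qe^y\,\frac{y-z/2}{1+z}.$$
Therefore, regarding $D$ as a function of $y\ge0$ for fixed $z$,
$$D=qe^y\Big[\frac{y-z/2}{1+z}-\kappa\Big]+\kappa,\qquad\partial_yD=qe^y\Big[\frac{y+1-z/2}{1+z}-\kappa\Big].$$
The derivative is nonnegative for all $y\ge0$ as soon as $1-\frac z2\ge\kappa(1+z)$, that is,
$$z\le\frac{1-\kappa}{\kappa+\frac12}=\frac{2-p}{1+p}.$$
This holds because $z\le\delta$, and it is where the bound on $\delta$ comes from. So $D$ is at least its value at $y=0$, which is $\kappa(1-q)-\frac{qz}{2(1+z)}\ge-\frac z2$.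

**Step 2: positivity of $S$.** We integrate (5) against $w$. By the Beta integral,
$$S\ge1-\frac{C\delta}2\int_0^1x^{-\kappa'}(1-x)^{\kappa'-\kappa}dx=1-\frac\delta2\cdot\frac{\Gamma(-\kappa)\,\Gamma(1-\kappa')}{\Gamma(-\kappa')\,\Gamma(2-\kappa)}.$$
Here $\Gamma(1-\kappa')=-\kappa'\,\Gamma(-\kappa')$ and $\Gamma(2-\kappa)=-\kappa(1-\kappa)\Gamma(-\kappa)$, so the quotient is $\frac{\kappa'}{\kappa(1-\kappa)}=\frac{\theta}{1-\kappa}=\frac{2\theta}{2-p}$. Hence
$$S\ge1-\frac{\delta\theta}{2-p}\ge1-\theta>0,$$
using $\delta\le\frac{2-p}{1+p}<2-p$.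

**Step 3: exchanging the integrals.** We compute $I_p[S]$ up to a one-variable integral. By (3), for $z\ge0$,
$$I_p[D(z,\cdot)](v)=z\kappa v(1+zv)^{\kappa-1}-\kappa(1+zv)^\kappa+\kappa=\kappa\big[1-(1+zv)^{\kappa-1}\big],\tag{6}$$
because $zv-(1+zv)=-1$. By (5) the function $w(x)\big(D(x\delta,u)+\frac{x\delta}2\big)k_{p,v}(u)\varphi(u)$ is nonnegative, so Tonelli's theorem applies to it. Integrating in $u$ first gives $\gamma_pw(x)\big(\kappa[1-(1+x\delta v)^{\kappa-1}]+\frac{x\delta}2\big)$. Since $0\le1-(1+y)^{\kappa-1}\le(1-\kappa)y$ for $y\ge0$, this is at most a constant times $x\,w(x)$, which is integrable. So the double integral is finite; the part with $\frac{x\delta}2$ is finite on its own and may be subtracted. Together with $I_p[1]=1$ we obtain $I_p[S](v)=\Lambda(\delta v)$, where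
$$\Lambda(Q)=1+C\kappa\int_0^1x^{-\kappa'-1}(1-x)^{\kappa'-\kappa}\big[1-(1+xQ)^{\kappa-1}\big]dx .$$
The same exchange with $k_{p,v}$ replaced by $1$ gives $\int\varphi S=1$, because $\int\varphi D(z,\cdot)\,du=0$ by Lemma 3.

**Step 4: $\Lambda(Q)=(1+Q)^{\kappa'}$ for $Q\ge0$.** First let $|Q|<1$. By the binomial series,
$$1-(1+xQ)^{\kappa-1}=-\sum_{k\ge1}(-1)^k\frac{\Gamma(k+1-\kappa)}{\Gamma(1-\kappa)\,k!}\,x^kQ^k .$$
The absolute values of the terms add up to $(1-x|Q|)^{\kappa-1}-1$, which is $O(x)$ uniformly on $[0,1]$, so we may integrate term by term against $x^{-\kappa'-1}(1-x)^{\kappa'-\kappa}$. Since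
$$\int_0^1x^{k-\kappa'-1}(1-x)^{\kappa'-\kappa}dx=\frac{\Gamma(k-\kappa')\,\Gamma(1+\kappa'-\kappa)}{\Gamma(k+1-\kappa)},$$
the coefficient of $Q^k$ in $\Lambda$, for $k\ge1$, is
$$-C\kappa\,(-1)^k\frac{\Gamma(k-\kappa')\,\Gamma(1+\kappa'-\kappa)}{\Gamma(1-\kappa)\,k!}=\frac{-\kappa\,\Gamma(-\kappa)}{\Gamma(1-\kappa)}\cdot(-1)^k\frac{\Gamma(k-\kappa')}{\Gamma(-\kappa')\,k!}=\binom{\kappa'}k,$$
because $-\kappa\,\Gamma(-\kappa)=\Gamma(1-\kappa)$. This proves the claim for $|Q|<1$.

In general $Q=\delta v$ may be as large as $\delta$, which can exceed $1$, so we continue analytically. The domain $\Omega=\mathbb C\setminus(-\infty,-1]$ is star-shaped about $0$. If $Q$ stays in a compact subset of $\Omega$, then the points $xQ$, $0\le x\le1$, stay in a compact subset of $\Omega$, on which $w\mapsto(1+w)^{\kappa-1}$ (principal branch) has bounded derivative; along the segment from $0$ to $xQ$ this gives $|1-(1+xQ)^{\kappa-1}|\le c\,x$. Hence the integral defining $\Lambda$ converges locally uniformly and $\Lambda$ is holomorphic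 on $\Omega$. So is $(1+Q)^{\kappa'}$. They agree on the unit disk, hence on $\Omega$, in particular for all $Q\ge0$.

This proves Proposition 4. $\blacksquare$

With $\theta=2/r$, Proposition 4 is the missing half of Theorem 1. **Theorem 1 is proved.**

## 7. Several exponents at once

**Theorem 2.** *Let $0<p<2$.*

*(a) For every nonempty compact $K\subset(2,\infty)$ containing no even integer, there is one infinite-dimensional Banach space, isomorphic but not isometric to a Hilbert space, that embeds isometrically into $L_s$ for all $s\in(0,p]\cup K$.*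

*(b) For every $r>2$ and $J\in\mathbb N$, the space $(\mathbb R\oplus\ell_2,N_{2/r,\delta})$ with $\delta>0$ small embeds isometrically into $L_s$ for all $s\in(0,p]\cup\{r,2r,\dots,Jr\}$.*

*(c) Let $E$ be a finite nonempty set of even integers $\ge4$ and $d=\gcd\{s/2:s\in E\}$. A non-Hilbert infinite-dimensional $X$ embedding isometrically into $L_q$ for all $q\in(0,p]\cup E$ exists if and only if $d\ge2$. If $d=1$, any Banach space embedding isometrically into $L_s$ for all $s\in E$ is isometric to an inner product space.*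

*(d) If a Banach space $X$ embeds isometrically into $L_{s_k}$ for a sequence $s_k\to2$, $s_k\ne2$, then $X$ is isometric to a Hilbert space.*

By (d), the gap around $2$ in (a) cannot be removed.

The exponents in $(0,p]$ need no further work. For $0<q\le p$ we have $\frac{2-q}{1+q}=\frac3{1+q}-1\ge\frac{2-p}{1+p}$, so Proposition 4 with $q$ in place of $p$ gives
$$\text{if }0<\theta<1,\ 0<\delta\le\tfrac{2-p}{1+p}\text{ and }N_{\theta,\delta}\text{ is a norm, it embeds isometrically into }L_q\text{ for all }q\in(0,p].\tag{7}$$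
(Alternatively, embed into $L_p$ and use the theorem of Bretagnolle–Dacunha-Castelle–Krivine quoted in Section 2.)

**Proof of (b).** The step to be done is $s=jr$ with $1\le j\le J$. Here $\theta=2/r$, $\kappa=jr/2>j$ and $\theta\kappa=j$, so the target $F^\kappa=(1+\delta v)^j$ is a polynomial and the formal series of Section 6 terminates: put
$$S=\sum_{k=0}^jc_k\delta^kh_k,\qquad c_k=\binom jk\Big/\binom\kappa k .$$
Since $\kappa>j\ge k$, all $c_k>0$. By (3), $I_s[S](v)=\sum_{k\le j}\binom jk\delta^kv^k=(1+\delta v)^j$, and $\int\varphi S=c_0=1$. Each $h_k$ is bounded below and $c_k>0$, so for $0<\delta<1$ we have $S\ge1-M\delta$ with $M$ independent of $u$ and $\delta$. For small $\delta$ this is nonnegative for all of the finitely many $j$. Lemma 1 gives the embeddings into $L_{jr}$. Lemma 2 (with $s=r$) gives a Banach space isomorphic but not isometric to a Hilbert space. For $\delta\le\frac{2-p}{1+p}$, (7) covers $(0,p]$. $\blacksquare$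

**Proof of (c).** *Case $d\ge2$.* Apply (b) with $r=2d>2$ and $J=\max_{s\in E}s/(2d)$. Every $s\in E$ has $s/2$ divisible by $d$, so $s$ is one of $r,2r,\dots,Jr$. The space in (b) is infinite-dimensional and not isometric to a Hilbert space.

*Case $d=1$.* The aim is to show that $\|\cdot\|^2$ is a quadratic form on every two-dimensional subspace. Let $E=\{2n_1,\dots,2n_l\}$, let $x,y\in X$ be linearly independent, and let $f_i,h^{(i)}\in L_{2n_i}$ be their images. Since $2n_i$ is an even integer,
$$P_i(a,b)=\|ax+by\|^{2n_i}=\int_0^1\big(af_i+bh^{(i)}\big)^{2n_i}$$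
is a homogeneous polynomial of degree $2n_i$ in $(a,b)$ (its coefficients are finite by Hölder), and $P_i^{n_j}=P_j^{n_i}$, both sides being $\|ax+by\|^{2n_in_j}$. In the unique factorization domain $\mathbb R[a,b]$, let $v_\pi(P)$ be the multiplicity of an irreducible $\pi$ in $P$. Then $n_jv_\pi(P_i)=n_iv_\pi(P_j)$, so $e_\pi=v_\pi(P_i)/n_i$ does not depend on $i$. All $n_ie_\pi$ are integers. As $\gcd(n_1,\dots,n_l)=1$, there are integers $b_i$ with $\sum b_in_i=1$, whence $e_\pi=\sum b_in_ie_\pi$ is an integer, and it is $\ge0$. Therefore $P_1=cR^{n_1}$ with $c\in\mathbb R\setminus\{0\}$ and $R=\prod_\pi\pi^{e_\pi}$. Factors of a homogeneous polynomial are homogeneous (look at the lowest and highest degree parts of the factors), so $R$ is homogeneous, of degree $2n_1/n_1=2$: a quadratic form. It does not vanish off the origin because $P_1$ does not, and $\mathbb R^2\setminus\{0\}$ is connected, so $R$ has constant sign. Thus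
$$\|ax+by\|^2=P_1(a,b)^{1/n_1}=|c|^{1/n_1}|R(a,b)|$$
is a quadratic form in $(a,b)$, and the parallelogram law holds for $x,y$. For linearly dependent $x,y$ it is trivial. By Jordan–von Neumann, $X$ is isometric to an inner product space; being a Banach space, it is a Hilbert space. So no non-Hilbert $X$ exists when $d=1$. $\blacksquare$

## 8. A compact set of exponents without even integers

Here we prove (a). For $\kappa=s/2>1$ we use the integral of Section 6 again, but (4) needs $k-\kappa'>0$ for the Beta integral to converge at $x=0$. So the first terms of the series must be kept as a polynomial and only the tail turned into an integral. Positivity of the tail needs control of higher derivatives of $G_z$, which we establish first.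

**Lemma 5.** *For every $j\ge0$ there is $M_j\ge0$ with*
$$\partial_\tau^jG_\tau(u)\ge-M_j\qquad(0\le\tau\le1,\ u\in\mathbb R).\tag{8}$$
*In particular $h_j\ge-M_j/j!$.*

*Proof.* Put $\lambda=1+\tau$. Then
$$G_{\tau+\sigma}(u)=\lambda^{-1/2}e^{u^2\tau/(2\lambda)}\,G_{\sigma/\lambda}\big(u/\sqrt\lambda\big).$$
Indeed $1+\tau+\sigma=\lambda(1+\sigma/\lambda)$ takes care of the prefactors, and the exponents agree because
$$\frac{u^2\tau}{2\lambda}+\frac{\sigma u^2}{2\lambda(\lambda+\sigma)}=\frac{u^2\big(\tau\lambda+\sigma(\tau+1)\big)}{2\lambda(\lambda+\sigma)}=\frac{u^2(\tau+\sigma)}{2(\lambda+\sigma)}.$$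
Comparing coefficients of $\sigma^j$ gives
$$\partial_\tau^jG_\tau(u)=j!\,\lambda^{-\frac12-j}\,e^{u^2\tau/(2\lambda)}\,h_j\big(u/\sqrt\lambda\big).$$
Let $\omega=u/\sqrt\lambda$, so the exponential is $e^{\tau\omega^2/2}\le e^{\omega^2/2}$. The polynomial $h_j$ has positive leading coefficient, so there is $a_j$ with $h_j(\omega)\ge0$ for $|\omega|\ge a_j$. For $|\omega|\le a_j$ the exponential is at most $e^{a_j^2/2}$, and $\lambda\ge1$. So (8) holds with $M_j=j!\,e^{a_j^2/2}\max_{\mathbb R}\max(-h_j,0)$. The last claim is $\tau=0$. $\blacksquare$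

**Choice of $\theta$ and $\delta$.** Let $\mathcal Q=\{s/2:s\in K\}\subset(1,\infty)$, a compact set without integers. It meets finitely many intervals $(m,m+1)$, each in a compact set. Hence $\lfloor\kappa\rfloor/\kappa$ is bounded on $\mathcal Q$ by a constant below $1$, and we can fix $\theta\in(0,1)$ with
$$\kappa':=\theta\kappa\in(\lfloor\kappa\rfloor,\kappa)\qquad\text{for all }\kappa\in\mathcal Q .$$
Let $0<\delta<1$, to be made small below. Fix $\kappa=s/2\in\mathcal Q$ and $m=\lfloor\kappa\rfloor$, and define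
$$R(z,u)=G_z(u)-\sum_{k\le m}h_k(u)z^k,\qquad D=z\,\partial_zR-\kappa R,$$
$$C=\frac{\Gamma(-\kappa)}{\Gamma(-\kappa')\Gamma(1+\kappa'-\kappa)},\quad c_k=\binom{\kappa'}k\Big/\binom\kappa k,\quad w(x)=C\,x^{-\kappa'-1}(1-x)^{\kappa'-\kappa},$$
$$S(u)=\sum_{k\le m}c_k\delta^kh_k(u)+\int_0^1w(x)\,D(x\delta,u)\,dx .$$
Since $-\kappa$ and $-\kappa'$ lie in the same interval $(-m-1,-m)$, and $1+\kappa'-\kappa\in(0,1)$, we have $C>0$. For $k\le m$, $c_k=\prod_{i<k}\frac{\kappa'-i}{\kappa-i}\in(0,1]$, because $i\le m-1<\kappa'<\kappa$.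

**Step 1: a lower bound for $D$.** By Taylor's formula with integral remainder,
$$R=h_{m+1}z^{m+1}+\int_0^z\partial_\tau^{m+2}G_\tau\,\frac{(z-\tau)^{m+1}}{(m+1)!}\,d\tau,\qquad\partial_zR=(m+1)h_{m+1}z^m+\int_0^z\partial_\tau^{m+2}G_\tau\,\frac{(z-\tau)^m}{m!}\,d\tau,$$
so that
$$D=(m+1-\kappa)\,h_{m+1}z^{m+1}+\int_0^z\partial_\tau^{m+2}G_\tau\,\frac{(z-\tau)^m}{m!}\Big[z-\frac{\kappa(z-\tau)}{m+1}\Big]d\tau .$$
Since $\kappa<m+1$, the bracket lies in $[0,z]$, and $0<m+1-\kappa\le1$. By (8), for $0\le z\le1$ and all $u$,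
$$D\ge-\frac{M_{m+1}}{(m+1)!}z^{m+1}-M_{m+2}\,\frac{z^{m+2}}{(m+1)!}\ge-B_mz^{m+1},\qquad B_m=\frac{M_{m+1}+M_{m+2}}{(m+1)!}.\tag{9}$$
The same formula shows $D(z,u)=O(z^{m+1})$ for fixed $u$. As $\kappa'<m+1$ and $\kappa'-\kappa>-1$, the integral in $S$ converges absolutely.

**Step 2: $S\ge0$ for all $\kappa\in\mathcal Q$ with one $\delta$.** By the Beta integral and $\Gamma(y+1)=y\Gamma(y)$,
$$C\int_0^1x^{m-\kappa'}(1-x)^{\kappa'-\kappa}dx=\frac{\Gamma(-\kappa)\,\Gamma(m+1-\kappa')}{\Gamma(-\kappa')\,\Gamma(m+2-\kappa)}=\frac1{m+1-\kappa}\prod_{i=0}^m\frac{\kappa'-i}{\kappa-i}\le\frac1{m+1-\kappa}.$$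
With (9), $h_k\ge-M_k/k!$, $0<c_k\le1$ and $\delta<1$,
$$S\ge1-\delta\sum_{k=1}^m\frac{M_k}{k!}-\frac{B_m\,\delta^{m+1}}{m+1-\kappa}.$$
Only finitely many $m$ occur, and on the compact set $\mathcal Q\cap(m,m+1)$ the number $m+1-\kappa$ is bounded below by a positive constant. So there is one $\delta\in(0,1)$, which we also take $\le\frac{2-p}{1+p}$, such that $S\ge0$ for all $\kappa\in\mathcal Q$.

**Step 3: the identity $I_s[S](v)=(1+\delta v)^{\kappa'}$.** Since $0\le zv<1$ for $z=x\delta$, (3) gives
$$I_s[R(z,\cdot)](v)=(1+zv)^\kappa-\sum_{k\le m}\binom\kappa kz^kv^k=\sum_{k\ge m+1}\binom\kappa kz^kv^k,$$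
and, again by (3) for $\partial_zG_z$, applying $z\partial_z-\kappa$ multiplies the $k$-th term by $k-\kappa$:
$$I_s[D(z,\cdot)](v)=\sum_{k\ge m+1}(k-\kappa)\binom\kappa kz^kv^k .$$
For $z=x\delta$ this is bounded in absolute value by a constant times $x^{m+1}$, as $\sum k\,|\binom\kappa k|\,\delta^k<\infty$. By (9), $w(x)\big(D(x\delta,u)+B_m(x\delta)^{m+1}\big)k_{s,v}(u)\varphi(u)\ge0$, and integrating in $u$ first leaves at most a constant times $w(x)x^{m+1}$, which is integrable. So Tonelli's theorem, and subtraction of the finite part with $B_m$, allow the exchange of the integrals. Next we integrate the series term by term. This is legitimate because $\int_0^1x^{k-\kappa'-1}(1-x)^{\kappa'-\kappa}dx$ decreases in $k\ge m+1$ and is finite at $k=m+1$. For $k\ge m+1$, the computation (4) gives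
$$C(k-\kappa)\,\frac{\Gamma(k-\kappa')\,\Gamma(1+\kappa'-\kappa)}{\Gamma(k+1-\kappa)}=\frac{\Gamma(-\kappa)\,\Gamma(k-\kappa')}{\Gamma(-\kappa')\,\Gamma(k-\kappa)}=\binom{\kappa'}k\Big/\binom\kappa k .$$
So the integral contributes $\sum_{k\ge m+1}\binom{\kappa'}k\delta^kv^k$, while the polynomial part contributes $\sum_{k\le m}c_k\delta^k\binom\kappa kv^k=\sum_{k\le m}\binom{\kappa'}k\delta^kv^k$. As $\delta v<1$, the total is $(1+\delta v)^{\kappa'}$.

Likewise $\int\varphi S=1$: by Lemma 3, $\int\varphi R(z,\cdot)\,du=1-1=0$ and $\int\varphi\,\partial_zR\,du=0$, so $\int\varphi D(z,\cdot)\,du=0$; the exchange is justified as before with $k_{s,v}$ replaced by $1$; and the polynomial part integrates to $c_0=1$.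

**Step 4: conclusion.** Since $(1+\delta v)^{\kappa'}=F(v)^{s/2}$ for $F=(1+\delta v)^\theta$, with the same $\theta$ and $\delta$ for every $s\in K$, Lemma 1 embeds $N_{\theta,\delta}$ into $L_s$ for all $s\in K$. As $K$ is nonempty and its elements exceed $2$, Lemma 2 applies: the space is Banach, isomorphic but not isometric to a Hilbert space. Finally (7) gives the exponents in $(0,p]$. $\blacksquare$

## 9. Exponents tending to $2$

We prove (d). The convexity and concavity that defeated random variances in Section 4 now apply to an arbitrary $X$, and as $s\to2$ either one of them is enough.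

**Step 1: an averaged inequality in the limit.** Pass to a subsequence with all $s_k>2$ or all $s_k<2$. Let $x,y\in X$, and for $s=s_k$ let $f_1,f_2\in L_s$ be their images under the embedding. For each point of $(0,1)$, $g_1f_1+g_2f_2$ is Gaussian with variance $f_1^2+f_2^2$, so by Tonelli
$$\mathbb E\|g_1x+g_2y\|^s=\gamma_s\int_0^1(f_1^2+f_2^2)^{s/2},\qquad\big(\mathbb E\|g_1x+g_2y\|^s\big)^{2/s}=\gamma_s^{2/s}\,\|f_1^2+f_2^2\|_{L_{s/2}} .$$
Note $\|f_1^2\|_{L_{s/2}}=\|x\|^2$ and $\|f_2^2\|_{L_{s/2}}=\|y\|^2$. If $s>2$, Minkowski's inequality bounds the right side above by $\gamma_s^{2/s}(\|x\|^2+\|y\|^2)$; if $s<2$, the reverse Minkowski inequality bounds it below by the same quantity. Let $s=s_k\to2$. For $s\le3$ we have $\|g_1x+g_2y\|^s\le(1+|g_1|\|x\|+|g_2|\|y\|)^3$, which is integrable, so dominated convergence applies; also $\gamma_s\to1$. Hence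
$$\mathbb E\|g_1x+g_2y\|^2\le\|x\|^2+\|y\|^2\quad\text{for all }x,y\in X,\tag{10}$$
or the reverse inequality holds for all $x,y\in X$.

**Step 2: rotating the pair turns the inequality into an equality.** Fix $x,y$ and put $q(\omega)=\|\cos\omega\,x+\sin\omega\,y\|^2$, with mean $\bar q$ over the circle. In polar coordinates the radius and the angle of $(g_1,g_2)$ are independent and the angle is uniform, so $\mathbb E\|g_1x+g_2y\|^2=\mathbb E(g_1^2+g_2^2)\,\bar q=2\bar q$. Apply (10) to the pair $x_\omega=\cos\omega\,x+\sin\omega\,y$, $y_\omega=-\sin\omega\,x+\cos\omega\,y$. The coefficients of $x$ and $y$ in $g_1x_\omega+g_2y_\omega$ are a rotation of $(g_1,g_2)$, so the left side is still $2\bar q$; the right side is $q(\omega)+q(\omega+\frac\pi2)$. Thus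
$$2\bar q\le q(\omega)+q\big(\omega+\tfrac\pi2\big)\quad\text{for all }\omega$$
(or $\ge$ for all $\omega$). Both sides have mean $2\bar q$ over $\omega$ and $q$ is continuous, so equality holds for every $\omega$.

**Step 3: the parallelogram law.** Taking $\omega=0$ and $\omega=\frac\pi4$,
$$\|x\|^2+\|y\|^2=2\bar q=\tfrac12\big(\|x+y\|^2+\|x-y\|^2\big).$$
Since $x,y$ were arbitrary, Jordan–von Neumann shows that $X$ is isometric to a Hilbert space. $\blacksquare$
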